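\title{Interpolation, extrapolation, and the decidability of commutative residuated lattices satisfying $x^n\le x^m\vee 1$}

\begin{abstract}
We show that for positive integers $n\ne m$ the quasi-equational theory of the variety of commutative residuated lattices satisfying $x^n\le x^m\vee 1$ is decidable if $n>m$ and undecidable if $n<m$. The inequation translates into a closure condition on sets of lattice points: with $u$ and $u+mw$, the set contains $u+nw$. For $n<m$ this is an interpolation condition, and it leaves the points of a parabola unconstrained, so a counter machine can be run along the parabola. For $n>m$ it is an extrapolation condition. We prove that it forces a subset of $\mathbb N^k$ to be semilinear, and this reduces the search for countermodels to Presburger arithmetic. The finite embeddability property fails in both cases.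
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{commutative residuated lattice} is an algebra $\mathbf R=(R,\vee,\wedge,\cdot,\backslash,/,1)$ such that $(R,\vee,\wedge)$ is a lattice, $(R,\cdot,1)$ is a commutative monoid, and for all $x,y,z\in R$
\[
x\cdot y\le z\iff y\le x\backslash z\iff x\le z/y ,
\]
where $\le$ is the lattice order. These algebras form a variety $\mathcal{CRL}$. An inequation $s\le t$ abbreviates the equation $s\vee t=t$, and for a set $\Gamma$ of inequations $\mathcal{CRL}+\Gamma$ is the subvariety axiomatized by $\Gamma$. Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $x^0=1$. Multiplication distributes over all existing joins, because $x\cdot\bigvee_i y_i\le z$ holds iff $\bigvee_i y_i\le x\backslash z$, iff $xy_i\le z$ for all $i$. In particular multiplication is monotone.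

A \emph{quasi-identity} is a universally quantified implication $s_1=t_1\ \&\cdots\&\ s_r=t_r\Rightarrow s=t$. The \emph{quasi-equational theory} of a class is the set of quasi-identities valid in it, and its \emph{universal theory} is the set of valid sentences $\forall\bar x\,\psi$ with $\psi$ quantifier-free. A class $\mathcal K$ has the \emph{finite embeddability property} (FEP) if for every $\mathbf A\in\mathcal K$ and every finite $B\subseteq A$ there are a finite $\mathbf C\in\mathcal K$ and an injective map $B\to C$ that preserves each operation whenever the arguments and the value lie in $B$. Under the FEP, a quasi-identity that fails in $\mathcal K$ fails in a finite member of $\mathcal K$: take for $B$ the values of all its subterms. If $\mathcal K$ is also finitely axiomatized, one decides a quasi-identity by searching in parallel for a proof and for a finite countermodel.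

We consider the one-variable rules
\[
x^n\le\bigvee_{j\in J}x^j\qquad(n\ge 1,\ J\subseteq\mathbb N\text{ finite and nonempty}).
\]
Two known results frame the question.
\begin{itemize}
\item[(I)] For natural numbers $n\ne m$, the variety $\mathcal{CRL}+(x^n\le x^m)$ has the FEP, and hence a decidable quasi-equational theory.
\item[(II)] If $\Gamma$ is a finite set of rules $x^n\le\bigvee_{j\in J}x^j$, each with $n>0$, $J\subseteq\mathbb N$ finite, and either $n\in J$ or $|J\setminus\{0\}|\ge2$, then $\mathcal{CRL}+\Gamma$ has an undecidable quasi-equational theory.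
\end{itemize}
A single rule that is covered by neither result has $J=\{0,m\}$ with $0<m\ne n$. The decidability of these varieties is posed as an open problem in \cite{slides}.

\medskip
\noindent\textbf{Problem.} For each pair of positive integers $n\ne m$, determine whether the quasi-equational theory of $\mathcal{CRL}+(x^n\le x^m\vee1)$ is decidable.
\medskip

Results (I) and (II) suggest that the dividing line is the number of positive exponents on the right. The rule $x^n\le x^m\vee1$ has only one, so one would guess that it behaves like $x^n\le x^m$: decidable for all $n\neq m$, by way of the FEP. Both parts of this guess are wrong. The theory is decidable if $n>m$ and undecidable if $n<m$, and the FEP fails for every pair.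

To see why the order of $n$ and $m$ matters, fix $a_1,\dots,a_k$ and $r$ in an algebra $\mathbf R$ satisfying the rule, write $a^p=a_1^{p_1}\cdots a_k^{p_k}$ for $p\in\mathbb N^k$, and let $A=\{p\in\mathbb N^k: a^p\le r\}$. If $u$ and $u+mw$ lie in $A$, then $a^u(a^w)^n\le a^u\big((a^w)^m\vee1\big)=a^{u+mw}\vee a^u\le r$. So $A$ has the following property.

\begin{definition}\label{def:stable}
A set $A\subseteq\mathbb N^k$ is \emph{$(n,m)$-stable} if for all $u,w\in\mathbb N^k$
\[
u\in A\ \text{ and }\ u+mw\in A\ \Longrightarrow\ u+nw\in A .
\]
\end{definition}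

For $n<m$ the new point lies between the two given ones. In the smallest case, $x\le x^2\vee1$, it is their midpoint. This is a weak form of convexity, and it says nothing about the points of a strictly convex curve, since chords of such a curve avoid it. For $n>m$ the new point lies beyond the two given ones. In the smallest case, $x^2\le x\vee1$, it is the reflection of $u$ in $u+w$. Now two points generate an infinite progression, and the progressions interact until the set becomes periodic. The three main theorems make this precise. A subset of $\mathbb N^k$ is \emph{semilinear} if it is a finite union of sets $b+\langle c_1,\dots,c_r\rangle$, where $b,c_i\in\mathbb N^k$ and $\langle c_1,\dots,c_r\rangle=\{\sum_it_ic_i:t\in\mathbb N^r\}$.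

\begin{theorem}\label{thm:undec}
If $1\le n<m$, the quasi-equational theory of $\mathcal{CRL}+(x^n\le x^m\vee1)$ is undecidable. More generally, this holds for $\mathcal{CRL}+\Gamma$, where $\Gamma$ is any set of rules $x^n\le\bigvee_{j\in J}x^j$ \textup{(}$n\ge1$, $J\subseteq\mathbb N$ finite and nonempty\textup{)}, each satisfying $n\in J$ or $\min J<n<\max J$.
\end{theorem}

\begin{theorem}\label{thm:semilinear}
If $n>m\ge1$, every $(n,m)$-stable set $A\subseteq\mathbb N^k$ is semilinear.
\end{theorem}

\begin{theorem}\label{thm:dec}
If $n>m\ge1$, the universal theory, and in particular the quasi-equational theory, of $\mathcal{CRL}+(x^n\le x^m\vee1)$ is decidable.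
\end{theorem}

Theorems~\ref{thm:undec} and~\ref{thm:dec} solve the problem. Both rest on one construction, given in Section~\ref{sec:frames}, which turns a family of subsets of a commutative monoid into a residuated lattice. Sections~\ref{sec:undec}, \ref{sec:semilinear} and~\ref{sec:dec} prove the three theorems in order; Section~\ref{sec:semilinear} is pure additive combinatorics and can be read alone. Section~\ref{sec:more} is not needed for the solution. It extends Theorem~\ref{thm:dec} to certain further inequations, proves the failure of the FEP, and classifies the one-variable rules. Results (I) and (II) are used only in that classification.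

\section{Residuated lattices from subsets of a monoid}\label{sec:frames}

We passed above from an algebra to sets of exponent vectors. To build countermodels we need the reverse passage. Let $(M,+,0)$ be a commutative monoid and $\mathcal A$ a family of subsets of $M$. One should think of $M$ as a monoid of monomials and of $A\in\mathcal A$ as the set of monomials below some element $r$. Dividing $r$ by a monomial $u$ produces the \emph{basic sets}
\[
u^{-1}A=\{x\in M: x+u\in A\}\qquad(u\in M,\ A\in\mathcal A).
\]
A subset of $M$ is \emph{closed} if it is an intersection of basic sets; the empty intersection is $M$. Let $\gamma(Y)$ be the least closed set containing $Y$. By definition,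
\begin{equation}\label{eq:criterion}
\gamma(Y)\subseteq\gamma(Z)\iff\text{every basic set containing $Z$ contains $Y$.}
\end{equation}
For $Y,Z\subseteq M$ put $Y+Z=\{y+z:y\in Y,\ z\in Z\}$ and $Y\to Z=\{x\in M:x+Y\subseteq Z\}$.

\begin{lemma}\label{lem:frame}
The closed sets, with meet $\cap$, join $Y\vee Z=\gamma(Y\cup Z)$, product $Y\circ Z=\gamma(Y+Z)$, unit $\gamma\{0\}$, and $Y\to Z$ serving as both $Y\backslash Z$ and $Z/Y$, form a commutative residuated lattice $\mathbf F(M,\mathcal A)$. For arbitrary $Y,Z\subseteq M$,
\[
\gamma(Y)\circ\gamma(Z)=\gamma(Y+Z),\qquad\gamma(Y)\vee\gamma(Z)=\gamma(Y\cup Z).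
\]
\end{lemma}

\begin{proof}
The closed sets are closed under intersection, so they form a complete lattice under $\subseteq$ with the stated meet and join. A closed set contains $Y\cup Z$ iff it contains $\gamma Y\cup\gamma Z$, which gives the second identity.

If $C=\bigcap_iu_i^{-1}A_i$ is closed and $Y\subseteq M$ is arbitrary, then $Y\to C=\bigcap_{i}\bigcap_{y\in Y}(u_i+y)^{-1}A_i$ is closed. Suppose $Y+Z\subseteq C$ with $C$ closed. Then $Y\subseteq Z\to C$, hence $\gamma Y\subseteq Z\to C$. This says $Z\subseteq\gamma Y\to C$, hence $\gamma Z\subseteq\gamma Y\to C$, that is, $\gamma Y+\gamma Z\subseteq C$. Taking $C=\gamma(Y+Z)$ gives $\gamma(\gamma Y+\gamma Z)\subseteq\gamma(Y+Z)$, and the reverse inclusion holds by monotonicity. This is the first identity.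

For closed $Y,Z,C$ the first identity yields $(Y\circ Z)\circ C=\gamma(Y+Z+C)=Y\circ(Z\circ C)$ and $\gamma\{0\}\circ Y=\gamma(Y)=Y$, and $\circ$ is commutative because $+$ is. Finally $Y\circ Z\subseteq C\iff Y+Z\subseteq C\iff Z\subseteq Y\to C$.
\end{proof}

When does $\mathbf F(M,\mathcal A)$ satisfy a rule $x^n\le\bigvee_{j\in J}x^j$? The variable $x$ ranges over closed sets $Y$, and $Y^n$ is generated by sums of $n$ elements of $Y$ that may all be different. A condition on one direction $w$, as in Definition~\ref{def:stable}, is therefore not enough; we need $n$ independent directions.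

\begin{definition}\label{def:sat}
Let $n\ge1$ and let $J\subseteq\mathbb N$ be finite and nonempty. A set $A\subseteq M$ is \emph{$(n,J)$-saturated} if for all $u,x_1,\dots,x_n\in M$ the following holds: if $u+x_{i_1}+\dots+x_{i_j}\in A$ for all $j\in J$ and all $(i_1,\dots,i_j)\in\{1,\dots,n\}^j$, then $u+x_1+\dots+x_n\in A$.
\end{definition}

For $j=0$ there is one tuple, the empty one, and the hypothesis reads $u\in A$. For example, $(2,\{0,1\})$-saturation says that $u,\ u+x_1,\ u+x_2\in A$ imply $u+x_1+x_2\in A$. Taking $x_1=\dots=x_n=w$ shows that an $(n,\{0,m\})$-saturated subset of $\mathbb N^k$ is $(n,m)$-stable.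

\begin{lemma}\label{lem:sat}
\begin{itemize}
\item[(a)] If every $A\in\mathcal A$ is $(n,J)$-saturated, then $\mathbf F(M,\mathcal A)$ satisfies $x^n\le\bigvee_{j\in J}x^j$.
\item[(b)] If $\mathbf R\in\mathcal{CRL}$ satisfies $x^n\le\bigvee_{j\in J}x^j$, $\pi\colon(M,+,0)\to(R,\cdot,1)$ is a monoid homomorphism and $r\in R$, then $\{p\in M:\pi(p)\le r\}$ is $(n,J)$-saturated.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Y$ be closed and write $jY$ for the $j$-fold sumset $Y+\dots+Y$, with $0Y=\{0\}$. By Lemma~\ref{lem:frame}, $Y^j=\gamma(jY)$ and $\bigvee_{j\in J}Y^j=\gamma(\bigcup_{j\in J}jY)$. Let $u^{-1}A$ be a basic set containing $jY$ for all $j\in J$. For $x_1,\dots,x_n\in Y$ the hypothesis of saturation holds, so $x_1+\dots+x_n\in u^{-1}A$. Thus $nY\subseteq u^{-1}A$, and \eqref{eq:criterion} gives $Y^n\subseteq\bigvee_{j\in J}Y^j$.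

(b) Assume the hypothesis of saturation and put $y=\bigvee_{i=1}^n\pi(x_i)$. Then
\[
\pi(u+x_1+\dots+x_n)=\pi(u)\prod_i\pi(x_i)\le\pi(u)y^n\le\bigvee_{j\in J}\pi(u)y^j .
\]
By distributivity the last element is the join of all $\pi(u+x_{i_1}+\dots+x_{i_j})$, each of which is $\le r$.
\end{proof}

\section{Interpolation: undecidability}\label{sec:undec}

\subsection{Counter machines and the parabola}

A \emph{two-counter machine} $\mathcal M$ has finitely many states, among them an initial state $q_0$ and a halting state $q_f$, and two counters holding natural numbers. The state $q_f$ has no instruction. Every other state $q$ has exactly one, of one of two forms: ``increment a given counter and go to $q'$'', or ``if a given counter is $0$ go to $q'$, else decrement it and go to $q''$''. We say that $\mathcal M$ \emph{halts} if it reaches $q_f$ when started in $q_0$ with both counters $0$. Halting is undecidable \cite{Minsky}. We may assume that $\mathcal M$ enters $q_f$ only with both counters $0$. Indeed, rename the halting state $q_1^*$ and give it the instruction ``if the first counter is $0$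 go to $q_2^*$, else decrement it and go to $q_1^*$''; give the new state $q_2^*$ the instruction ``if the second counter is $0$ go to $q_f$, else decrement it and go to $q_2^*$''; and let $q_f$ be a new halting state.

The natural encoding represents a configuration by a monomial $q\,\mathsf a^\alpha\mathsf b^\beta$ and an instruction by an inequation, read from left to right, and it expresses acceptance by $q\,\mathsf a^\alpha\mathsf b^\beta\le f$ for a variable $f$. A zero-test becomes $q\le q'\vee z_{\mathsf a}$. To get a join below $f$ both joinands must be below $f$, and the auxiliary state $z_{\mathsf a}$ is arranged to accept only monomials without $\mathsf a$. The difficulty is that the rule accepts configurations that the machine does not. Take the premises $q\mathsf a^2\le q$ and $q\le f$, meant to accept $q\mathsf a^\alpha$ for even $\alpha$ only. Under $x\le x^2\vee1$ we get $q\mathsf a\le q\mathsf a^2\vee q\le f$. So we must arrange that the points created by interpolation do no harm. The following example shows how.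

\begin{example}\label{ex:parabola}
Let $1\le n<m$, let $S\subseteq\mathbb N$ be arbitrary, put $\delta(p)=p_2-p_1^2$ for $p\in\mathbb N^2$, and let
\[
A_S=\{p:\delta(p)>0\}\cup\{(i,i^2):i\in S\}.
\]
Then $A_S$ is $(n,m)$-stable. Indeed, with $\theta=1-n/m\in(0,1)$, expanding the squares gives
\[
\delta(u+nw)=\theta\,\delta(u)+(1-\theta)\,\delta(u+mw)+n(m-n)w_1^2 .
\]
If $u,u+mw\in A_S$, all three terms are $\ge0$. Either the sum is positive and $u+nw\in A_S$, or $w_1=0$ and $\delta(u)=\delta(u+mw)=0$, which forces $w_2=0$ and $u+nw=u$. There are uncountably many sets $A_S$ and only countably many semilinear sets, so Theorem~\ref{thm:semilinear} fails for $n<m$.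
\end{example}

Interpolation thus produces only points strictly above the parabola, and on the parabola we may accept exactly what we wish. The plan is to declare everything above the parabola accepted and to let the machine run on the parabola, with premises that preserve the defect $\delta$, so that the run never meets the region above.

This plan dictates the encoding. A counter $\mathsf c$ holds the square of the total content $\ell$ of the other counters. Changing $\ell$ by one changes the square by about $2\ell$, which takes a loop. We avoid this during the simulation of $\mathcal M$ by adding a slack counter $\mathsf s$: an increment moves a token from $\mathsf s$ to $\mathsf a$ or $\mathsf b$, a decrement moves it back, and $\ell$ is constant. The amount of slack needed is not known in advance, so the simulation is preceded by a \emph{growth phase} (states $g_1,g_2$) that climbs the parabola from $0$ to a height chosen nondeterministically. It is followed by a \emph{descent phase} (states $d_1,d_2$) that returns to $0$; simply erasing the counters at the end would not preserve $\delta$.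 In each loop all tokens are moved between $\mathsf s$ and $\mathsf a$, and $\mathsf c$ changes by $2$ per token.

\subsection{The quasi-identity}

The variables of $\Phi_{\mathcal M}$ are the \emph{main states}, namely the states of $\mathcal M$ and $g_1,g_2,d_1,d_2$; the \emph{test states} $z_{\mathsf a},z_{\mathsf b},z_{\mathsf s}$; the \emph{counter variables} $\mathsf a,\mathsf b,\mathsf s,\mathsf c$; and $f$. The \emph{main premises} are the following. For each instruction of $\mathcal M$ at a state $q$ that concerns the first counter,
\[
\text{(inc)}\ \ q\mathsf s\le q'\mathsf a\quad\text{for an increment},\qquad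
\text{(zero)}\ \ q\le q'\vee z_{\mathsf a}\ \text{ and }\ \text{(dec)}\ \ q\mathsf a\le q''\mathsf s\quad\text{for a test},
\]
and the same with $\mathsf b$ in place of $\mathsf a$ for instructions that concern the second counter. Further,
\[
\begin{array}{ll@{\qquad\qquad}ll}
\text{(G1)}& g_1\mathsf s\le g_1\mathsf a\mathsf c^2 & \text{(D1)}& q_f\mathsf s\mathsf c\le d_1\vee z_{\mathsf a}\vee z_{\mathsf b}\\[2pt]
\text{(G2)}& g_1\le g_2\mathsf a\mathsf c\vee z_{\mathsf s}\vee z_{\mathsf b} & \text{(D2)}& d_1\mathsf s\mathsf c^2\le d_1\mathsf a\\[2pt]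
\text{(G3)}& g_2\mathsf a\le g_2\mathsf s\mathsf c^2 & \text{(D3)}& d_1\mathsf a\mathsf c\le d_2\vee z_{\mathsf s}\vee z_{\mathsf b}\\[2pt]
\text{(G4)}& g_2\le g_1\mathsf s\mathsf c\vee z_{\mathsf a}\vee z_{\mathsf b} & \text{(D4)}& d_2\mathsf a\mathsf c^2\le d_2\mathsf s\\[2pt]
\text{(G5)}& g_1\le q_0\vee z_{\mathsf a} & \text{(D5)}& d_2\mathsf s\mathsf c\le d_1\vee z_{\mathsf a}\vee z_{\mathsf b}.
\end{array}
\]
The remaining premises are
\begin{itemize}
\item[(T)] $z_xv\le z_x$ for $x\in\{\mathsf a,\mathsf b,\mathsf s\}$ and each counter variable $v\ne x$;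
\item[(F)] $d_2\le f$, $z_{\mathsf a}\le f$, $z_{\mathsf b}\le f$, $z_{\mathsf s}\le f$.
\end{itemize}
The conclusion of $\Phi_{\mathcal M}$ is $g_1\le f$.

A \emph{counter monomial} $\mathsf a^\alpha\mathsf b^\beta\mathsf s^\sigma\mathsf c^\tau$ is identified with $p=(\alpha,\beta,\sigma,\tau)\in\mathbb N^4$. A \emph{configuration} is a monomial $qp$ with $q$ a main state, also written $(q;p)$. Every main premise has the form
\begin{equation}\label{eq:main}
qw\le q'w'\vee\bigvee_{x\in Z}z_x
\end{equation}
with $q,q'$ main states, $w,w'$ counter monomials, and $Z\subseteq\{\mathsf a,\mathsf b,\mathsf s\}$ a possibly empty set of variables that occur neither in $w$ nor in $w'$. For such a premise and a counter monomial $y$ in which no $x\in Z$ occurs, we call $qwy\to q'w'y$ a \emph{step}. A configuration is \emph{accepted} if a finite sequence of steps leads from it to $(d_2;0)$.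

\begin{lemma}\label{lem:halt}
$\mathcal M$ halts if and only if $(g_1;0)$ is accepted.
\end{lemma}

\begin{proof}
Suppose a sequence of steps leads from $(g_1;0)$ to $(d_2;0)$. The steps (G1)--(G4) do not change $\beta$, and the only step from $\{g_1,g_2\}$ to another state is (G5), which requires $\alpha=0$. So the sequence reaches a configuration $(q_0;0,0,\sigma,\tau)$. At a state $q\ne q_f$ of $\mathcal M$ the available steps come from the instruction at $q$: (inc) adds $1$ to the counter, (zero) applies only if the counter is $0$, and (dec) applies only if it is positive. Hence the sequence follows the run of $\mathcal M$ on $(\alpha,\beta)$. It must leave the states of $\mathcal M$, and the only exit is (D1), from $q_f$. So $\mathcal M$ halts.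

Conversely, suppose $\mathcal M$ halts. One round of the growth phase is
\[
\begin{array}{rcl}
(g_1;0,0,N,N^2)&\xrightarrow{\text{(G1)}^N}&(g_1;N,0,0,N^2+2N)\\
&\xrightarrow{\text{(G2)}}&(g_2;N+1,0,0,(N+1)^2)\\
&\xrightarrow{\text{(G3)}^{N+1}}&(g_2;0,0,N+1,(N+1)^2+2(N+1))\\
&\xrightarrow{\text{(G4)}}&(g_1;0,0,N+2,(N+2)^2),
\end{array}
\]
and the tested counters vanish at (G2) and (G4). So $(g_1;0,0,N,N^2)$ is reachable from $(g_1;0)$ for every even $N$. Choose $N\ge2$ even and at least the maximum of $\alpha+\beta$ along the halting run. Apply (G5) and simulate the run. Throughout, $\alpha+\beta+\sigma=N$, and before an increment $\alpha+\beta+1\le N$, so $\sigma\ge1$ and (inc) applies. We reach $(q_f;0,0,N,N^2)$ and, by (D1), $(d_1;0,0,N-1,N^2-1)$. For even $K\ge2$ one round of the descent phase is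
\[
\begin{array}{rcl}
(d_1;0,0,K-1,K^2-1)&\xrightarrow{\text{(D2)}^{K-1}}&(d_1;K-1,0,0,(K-1)^2)\\
&\xrightarrow{\text{(D3)}}&(d_2;K-2,0,0,(K-1)^2-1)\\
&\xrightarrow{\text{(D4)}^{K-2}}&(d_2;0,0,K-2,(K-2)^2),
\end{array}
\]
where we used $K^2-1-2(K-1)=(K-1)^2$ and $(K-1)^2-1-2(K-2)=(K-2)^2$. If $K=2$ this is $(d_2;0)$. If $K\ge4$, (D5) gives $(d_1;0,0,K-3,(K-2)^2-1)$, the start of the round for $K-2$. Beginning with $K=N$ we arrive at $(d_2;0)$.
\end{proof}

\begin{lemma}\label{lem:valid}
If $\mathcal M$ halts, then $\Phi_{\mathcal M}$ holds in every commutative residuated lattice.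
\end{lemma}

\begin{proof}
Fix an assignment satisfying the premises. If $x$ does not occur in the counter monomial $y$, then (T) removes the variables of $y$ one at a time, so $z_xy\le z_x\le f$. If $qwy\to q'w'y$ is a step and $q'w'y\le f$, then multiplying \eqref{eq:main} by $y$ gives $qwy\le q'w'y\vee\bigvee_{x\in Z}z_xy\le f$. Since $d_2\le f$, every accepted configuration is $\le f$, by induction on the number of steps. Now apply Lemma~\ref{lem:halt}.
\end{proof}

\subsection{The countermodel}

We now define the defect. In the middle of a loop such as (G1) the counter $\mathsf c$ has already received $2$ for each token moved, so $\tau$ alone is not the square of the total. We correct for this, state by state, by a linear term. For $p=(\alpha,\beta,\sigma,\tau)$ and a main state $q$ let $\ell(p)=\alpha+\beta+\sigma$,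
\[
h_q(p)=\begin{cases}\tau-2\alpha& q\in\{g_1,d_2\},\\ \tau-2\sigma& q\in\{g_2,d_1\},\\ \tau& q\text{ a state of }\mathcal M,\end{cases}
\qquad\text{and}\qquad \delta_q(p)=h_q(p)-\ell(p)^2 .
\]

\begin{lemma}\label{lem:invariant}
If $(q;p)\to(q';p')$ is a step, then $\delta_q(p)=\delta_{q'}(p')$.
\end{lemma}

\begin{proof}
Let $p=(\alpha,\beta,\sigma,\tau)$. The tested coordinates vanish in both $p$ and $p'$. The following steps leave $\ell$ unchanged, and they also leave $h$ unchanged:
\[
\begin{array}{l|c|c}
\text{premise}&h_q(p)&h_{q'}(p')\\\hline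
\text{(inc), (zero), (dec)}&\tau&\tau\\
\text{(G1)}&\tau-2\alpha&(\tau+2)-2(\alpha+1)\\
\text{(G3)}&\tau-2\sigma&(\tau+2)-2(\sigma+1)\\
\text{(G5)},\ \alpha=0&\tau-2\cdot0&\tau\\
\text{(D2)}&\tau-2\sigma&(\tau-2)-2(\sigma-1)\\
\text{(D4)}&\tau-2\alpha&(\tau-2)-2(\alpha-1)
\end{array}
\]
The other steps change $\ell$ by one. Their tests guarantee that all tokens sit in a single counter, and the two values of $\delta$ agree by $(i+1)^2=i^2+2i+1$:
\[
\begin{array}{l|c|c}
\text{premise}&\delta_q(p)&\delta_{q'}(p')\\\hline
\text{(G2)},\ \beta=\sigma=0&\tau-2\alpha-\alpha^2&(\tau+1)-(\alpha+1)^2\\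
\text{(G4)},\ \alpha=\beta=0&\tau-2\sigma-\sigma^2&(\tau+1)-(\sigma+1)^2\\
\text{(D1), (D5)},\ \alpha=\beta=0&\tau-\sigma^2&(\tau-1)-2(\sigma-1)-(\sigma-1)^2\\
\text{(D3)},\ \beta=\sigma=0&\tau-\alpha^2&(\tau-1)-2(\alpha-1)-(\alpha-1)^2
\end{array}
\]
This covers all main premises.
\end{proof}

In analogy with Example~\ref{ex:parabola}, define subsets of $\mathbb N^4$ by
\[
B_q=\{p:\delta_q(p)>0\}\cup\{p:\delta_q(p)=0\text{ and }(q;p)\text{ is accepted}\}\quad(q\text{ main}),\qquad B_{z_x}=\{p:p_x=0\}.
\]
Let $V$ be the set of all states (main and test) and counter variables. Let $\mathbb N^V$ be the free commutative monoid with generators $e_v$ ($v\in V$), whose elements we also write as monomials, and put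
\[
A=\{qp: q\text{ a main or test state},\ p\in B_q\}\subseteq\mathbb N^V .
\]
Every element of $A$ has total degree exactly $1$ in the states.

\begin{lemma}\label{lem:compatible}
Let $t_0\le t_1\vee\dots\vee t_r$ be a main premise or a premise of type \textup{(T)}, with monomials $t_i$, and let $y\in\mathbb N^V$. If $t_1y,\dots,t_ry\in A$, then $t_0y\in A$.
\end{lemma}

\begin{proof}
Since $t_1$ contains a state and $t_1y\in A$, the monomial $y$ contains no state. For (T): if $z_xy\in A$ then $x$ does not occur in $y$, nor in $vy$ for $v\ne x$, so $z_xvy\in A$. For a main premise \eqref{eq:main}, the hypotheses $z_xy\in A$ ($x\in Z$) say that $qwy\to q'w'y$ is a step. By Lemma~\ref{lem:invariant}, $\delta_q(wy)=\delta_{q'}(w'y)$, and this number is $\ge0$ because $w'y\in B_{q'}$. If it is positive, $wy\in B_q$. If it is $0$, then $q'w'y$ is accepted, hence so is $qwy$, and again $wy\in B_q$.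
\end{proof}

One point differs from Example~\ref{ex:parabola}. Many configurations share the same values of $\ell$ and $h_q$, and a chord between two of them stays on the parabola. What saves the argument is that the rule only interpolates between \emph{comparable} points, and two comparable points with the same $\ell$ and $h_q$ coincide.

\begin{lemma}\label{lem:Asat}
If $n\in J$ or $\min J<n<\max J$, then $A$ is $(n,J)$-saturated.
\end{lemma}

\begin{proof}
If $n\in J$, the conclusion of saturation is the hypothesis for $j=n$ and the tuple $(1,\dots,n)$. Otherwise let $m_1=\min J<n<m_2=\max J$ and assume the hypothesis for $u,x_1,\dots,x_n$. We use only the constant tuples: $u+m_1x_i\in A$ and $u+m_2x_i\in A$ for all $i$. Both points have degree $1$ in the states and $m_1\ne m_2$, so $x_i$ has degree $0$ and $u$ contains exactly one state $q$. Remove $q$ from $u$ and work in $\mathbb N^4$: we know $u+m_1x_i,\ u+m_2x_i\in B_q$ and must show $w=u+\sum_ix_i\in B_q$.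

If $q=z_x$, then the $x$-coordinate of $u+m_2x_i$ is $0$ and $m_2>0$, so $u$ and all $x_i$ have $x$-coordinate $0$, and so does $w$.

Let $q$ be a main state and $\theta=\frac{m_2-n}{m_2-m_1}\in(0,1)$, so that $\theta m_1+(1-\theta)m_2=n$. Then
\[
w=\frac1n\sum_{i=1}^n(u+nx_i)=\sum_{i=1}^n\Big(\frac{\theta}{n}(u+m_1x_i)+\frac{1-\theta}{n}(u+m_2x_i)\Big).
\]
So $w=\sum_j\omega_jP_j$ with weights $\omega_j>0$ of sum $1$, where the $P_j\in B_q$ are the $2n$ points $u+m_1x_i$, $u+m_2x_i$. Since $\ell$ and $h_q$ are linear and $\sum_j\omega_j(\ell(P_j)-\ell(w))^2=\sum_j\omega_j\ell(P_j)^2-\ell(w)^2$,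
\[
\delta_q(w)=\sum_j\omega_j\,\delta_q(P_j)+\sum_j\omega_j\big(\ell(P_j)-\ell(w)\big)^2 .
\]
All terms are $\ge0$. If $\delta_q(w)>0$ then $w\in B_q$. Otherwise all $\ell(P_j)$ equal $\ell(w)$ and all $\delta_q(P_j)$ vanish, so all $h_q(P_j)$ are equal too. Comparing $u+m_1x_i$ with $u+m_2x_i$ gives $\ell(x_i)=0$ and $h_q(x_i)=0$. As $x_i\in\mathbb N^4$, the first equation kills its $\mathsf a,\mathsf b,\mathsf s$-coordinates, and then the second kills its $\mathsf c$-coordinate. Hence all $x_i=0$ and $w=u+m_1x_1\in B_q$.
\end{proof}

The hypothesis $\min J<n<\max J$ enters only here, through $0<\theta<1$.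

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
The first statement is the case $\Gamma=\{x^n\le x^m\vee1\}$, where $J=\{0,m\}$. Since $\Phi_{\mathcal M}$ is computable from $\mathcal M$, it suffices to show that $\mathcal M$ halts iff $\Phi_{\mathcal M}$ is valid in $\mathcal{CRL}+\Gamma$. One direction is Lemma~\ref{lem:valid}. Suppose that $\mathcal M$ does not halt. By Lemmas~\ref{lem:Asat} and~\ref{lem:sat}(a), $\mathbf F=\mathbf F(\mathbb N^V,\{A\})$ lies in $\mathcal{CRL}+\Gamma$. Assign $\gamma\{e_v\}$ to $v\in V$, and assign $A=0^{-1}A$, which is closed, to $f$. By Lemma~\ref{lem:frame} a monomial $t$ takes the value $\gamma\{t\}$, and a premise $t_0\le t_1\vee\dots\vee t_r$ outside (F) becomes $\gamma\{t_0\}\subseteq\gamma\{t_1,\dots,t_r\}$. By \eqref{eq:criterion} this means that every basic set $y^{-1}A$ containing $t_1,\dots,t_r$ contains $t_0$, which is Lemma~\ref{lem:compatible}. For a state $q$, the inequation $q\le f$ holds iff $e_q\in A$, iff $0\in B_q$. The premises (F) hold because $0\in B_{z_x}$, and because $\delta_{d_2}(0)=0$ and $(d_2;0)$ is accepted. The conclusion fails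 because $\delta_{g_1}(0)=0$ and $(g_1;0)$ is not accepted, by Lemma~\ref{lem:halt}.
\end{proof}

\section{Extrapolation: stable sets are semilinear}\label{sec:semilinear}

In this section $n>m\ge1$, \emph{stable} means $(n,m)$-stable, $\mathbb N^k$ carries the componentwise order, $e_i$ is the $i$-th unit vector, and congruences of vectors are taken coordinatewise. We use \emph{Dickson's lemma}: every subset of $\mathbb N^k$ has finitely many minimal elements, and each of its elements lies above one of them.

\subsection{Examples and tools}

Three examples show what the proof has to accommodate.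

\begin{example}\label{ex:stable}
(a) Every union of residue classes modulo $n$ is stable, since $u+nw\equiv u$. So a stable set need not be the positive part of a single coset of a lattice; $\{(i,j):ij\text{ even}\}$ is $(2,1)$-stable. It is not $(2,\{0,1\})$-saturated, as it contains $0,e_1,e_2$ but not $e_1+e_2$.

(b) For $m\ge2$ the union of two lines $\{(i,i)\}\cup\{(i,i+1)\}\subseteq\mathbb N^2$ is stable: if $u$ and $u+mw$ were on different lines, then $m(w_2-w_1)=\pm1$. The differences of points of this set span the plane, yet the set is one-dimensional. Points that are incongruent modulo $m$ do not interact, so dimension has to be measured within residue classes.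

(c) The cone $\{(i,j):i\le j\}$ is not stable: it contains $(0,m)$ and $(m,m)$ but not $(n,m)$. Extrapolation pushes a set out into all positive directions of the space it spans.
\end{example}

Put $c=n/m>1$. For $u\le v$ in $\mathbb N^k$ with $u\equiv v\pmod m$ let
\[
\phi(u,v)=u+c(v-u)=(1-c)u+cv .
\]
Stability of $A$ means that $A$ is closed under $\phi$ wherever $\phi$ is defined, and $\phi(u,v)\ge v$. The first tool turns finitely many points into infinitely many.

\begin{lemma}[Box lemma]\label{lem:box}
Let $A\subseteq\mathbb N^k$ be stable and $x,\mu_1,\dots,\mu_h\in\mathbb N^k$. If $x+\sum_it_i\mu_i\in A$ for all $t\in\{0,\dots,n-1\}^h$, then $x+\langle\mu_1,\dots,\mu_h\rangle\subseteq A$.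
\end{lemma}

\begin{proof}
Write $x(t)=x+\sum_it_i\mu_i$ and suppose $x(t)\notin A$, with $t\in\mathbb N^h$ of minimal coordinate sum. Some $t_i\ge n$. Both $t-ne_i$ and $t-(n-m)e_i$ lie in $\mathbb N^h$ and have smaller sum, so $u=x(t-ne_i)$ and $u+m\mu_i$ lie in $A$. Hence $x(t)=u+n\mu_i\in A$, a contradiction.
\end{proof}

The inequality $n>m$ is essential here: for $n<m$ the set $\{0,\dots,n-1\}\subseteq\mathbb N$ is itself $(n,m)$-stable. The second tool moves a point $u\in A$ with the help of a smaller point $v\in A$: push $u$ away from $v$, then push the result away from $u$. For $N\ge1$ let $\kappa_N=n^N(n^N-m^N)\ge1$.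

\begin{lemma}[Double push]\label{lem:push}
\begin{itemize}
\item[(a)] Let $A$ be stable and let $v\le u$ in $A$ with $u-v=m^{2N}b$, $b\in\mathbb N^k$. Then $u+\kappa_Nb\in A$.
\item[(b)] If $q\ge1$ and $\gcd(q,m)=1$, there is $N\ge1$ with $q\mid\kappa_N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply $\phi(v,\cdot)$ to $u$ repeatedly. After $i$ applications we are at $v+c^i(u-v)=v+n^im^{2N-i}b$, and the next application is legitimate as long as $i<2N$. So $u'=v+n^Nm^Nb\in A$, and $u'-u=(n^N-m^N)m^Nb\ge0$. Now apply $\phi(u,\cdot)$ to $u'$ repeatedly. After $i\le N$ applications we are at $u+n^im^{N-i}(n^N-m^N)b$, and $i=N$ gives $u+\kappa_Nb$.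

(b) Since $m$ is a unit modulo $q$, the element $\bar c=nm^{-1}\in\mathbb Z/q$ is defined. There are $i,\pi\ge1$ with $\bar c^{\,i}=\bar c^{\,i+\pi}$. Let $N\ge i$ be a multiple of $\pi$. Then $\bar c^{\,2N}=\bar c^{\,N}$, and multiplying by $m^{2N}$ gives $n^{2N}\equiv n^Nm^N\pmod q$.
\end{proof}

These two tools already settle the smallest case, and the argument is a model for the general one.

\begin{example}\label{ex:dim1}
Let $(n,m)=(2,1)$ and let $A\subseteq\mathbb N$ be stable with at least two elements, $x$ and $x+q$. First, \emph{$A$ contains one progression}: the box lemma gives $x+q\mathbb N\subseteq A$. Second, \emph{this progression can be transported to the residue class of any large point of $A$}. Choose $N$ with $q\mid\kappa=2^N(2^N-1)$ and put $M=\kappa q$. Let $u\in A$, $u\ge x+q$, and let $b\in\{0,\dots,q-1\}$ be the residue of $u-x$ modulo $q$. Then $u-b$ and $u-b-q$ lie in $x+q\mathbb N$, so double pushes from these two points give $u+\kappa b\in A$ and $u+\kappa b+M\in A$. Because $q\mid\kappa$, the point $u+\kappa b$ has the same residue $b$, and we can repeat. After $q-1$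 pushes of the first kind, one more push of either kind yields $y=u+Mb\in A$ and $y+M\in A$. The box lemma gives $y+M\mathbb N\subseteq A$, and $y\equiv u\pmod M$. Thus each class modulo $M$ that meets $A$ beyond $x+q$ is contained in $A$ from some point on, and $A$ is a finite set together with finitely many progressions of difference $M$.
\end{example}

In general the second half of this argument survives with little change. The first half becomes the main work. Two points give only a line, while we need a full lattice cone, and for $m>1$ its mesh $q$ must be prime to $m$.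

\subsection{Reduction to eventual periodicity}

\emph{Coprime exponents.} Let $d=\gcd(n,m)$, $n=dn'$, $m=dm'$, and for $r\in\{0,\dots,d-1\}^k$ let $A_r=\{x\in\mathbb N^k:r+dx\in A\}$. If $x,\ x+m'w\in A_r$, then $r+dx$ and $r+dx+mw$ lie in $A$, so $r+d(x+n'w)=r+dx+nw\in A$. Thus $A_r$ is $(n',m')$-stable with $n'>m'\ge1$. Since $A=\bigcup_r(r+dA_r)$ and the maps $x\mapsto r+dx$ preserve semilinearity, we may and do assume $\gcd(n,m)=1$.

\emph{Induction on $k$.} The case $k=0$ is trivial. Let $k\ge1$ and $p\in\mathbb N^k$. Then
\[
A=\big(A\cap(p+\mathbb N^k)\big)\cup\bigcup_{i=1}^k\ \bigcup_{j<p_i}\big(A\cap\{x:x_i=j\}\big).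
\]
Deleting the $i$-th coordinate maps $A\cap\{x:x_i=j\}$ to a stable subset of $\mathbb N^{k-1}$, which is semilinear by induction, and hence so is the slice. It therefore suffices to find one $p$ for which $A\cap(p+\mathbb N^k)$ is semilinear.

\emph{Residue classes.} Call a subset of $\mathbb N^k$ \emph{cofinal} if it meets $p+\mathbb N^k$ for every $p$. Each application of $\phi$ divides a difference by $m$. We shall need a composite of $\phi$'s of bounded depth, so we group the points of $A$ by their residue modulo a sufficiently high power of $m$. Let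
\[
L=2(k+1)(n-1),\qquad D=L+1,\qquad A^\rho=\{u\in A:u\equiv\rho\ (\mathrm{mod}\ m^D)\}\quad\text{for }\rho\in(\mathbb Z/m^D)^k .
\]
Let $\mathcal P$ be the set of $\rho$ with $A^\rho$ cofinal. Each of the finitely many non-cofinal $A^\rho$ misses some $p+\mathbb N^k$, so there is $p_0$ such that $p_0+\mathbb N^k$ meets no $A^\rho$ with $\rho\notin\mathcal P$. For $\rho\in\mathcal P$ fix $a_\rho\in A^\rho$, let $V_\rho$ be the $\mathbb Q$-span of the differences of elements of $A^\rho$, and put
\[
\Lambda_\rho=V_\rho\cap\mathbb Z^k,\qquad\Lambda_\rho^+=V_\rho\cap\mathbb N^k .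
\]
Then $A^\rho\subseteq a_\rho+\Lambda_\rho$. The points produced by $\phi$ leave the class $\rho$ but stay in $a_\rho+\Lambda_\rho$, so we study $A$ on this affine lattice. We record three facts, dropping the index $\rho$; here $M\ge1$ is any integer.
\begin{itemize}
\item[(L1)] $\Lambda^+$ is finitely generated as a monoid. Its minimal nonzero elements are finite in number by Dickson's lemma. They generate, by induction on the coordinate sum, because $\mu\le\lambda$ in $\Lambda^+$ implies $\lambda-\mu\in\Lambda^+$.
\item[(L2)] $\Lambda/M\Lambda$ is finite, because $\Lambda\cap M\mathbb Z^k=M\Lambda$, so that $\Lambda/M\Lambda$ embeds in $(\mathbb Z/M)^k$.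
\item[(L3)] If $\lambda\in M\Lambda$ and $\lambda\ge0$, then $\lambda\in M\Lambda^+$.
\end{itemize}

\begin{proposition}\label{prop:periodic}
Let $\gcd(n,m)=1$, let $A\subseteq\mathbb N^k$ be stable and $\rho\in\mathcal P$. There are $p_\rho\in\mathbb N^k$ and $M\ge1$ such that for all $u,u'\in a_\rho+\Lambda_\rho$ with $u,u'\ge p_\rho$ and $u-u'\in M\Lambda_\rho$ we have $u\in A\iff u'\in A$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:semilinear} from Proposition~\ref{prop:periodic}]
Choose $p\ge p_0$ with $p\ge p_\rho$ for all $\rho\in\mathcal P$. A point of $A$ above $p$ lies in some $A^\rho$ with $\rho\in\mathcal P$, so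
\[
A\cap(p+\mathbb N^k)=\bigcup_{\rho\in\mathcal P}C_\rho,\qquad C_\rho=A\cap(a_\rho+\Lambda_\rho)\cap(p+\mathbb N^k).
\]
(If $\mathcal P$ is empty, this set is empty.) By the proposition and (L2), $C_\rho$ is a finite union of sets $K\cap(p+\mathbb N^k)$ with $K$ a coset of $M\Lambda_\rho$. If $u_1,\dots,u_s$ are the minimal elements of such a set, it equals $\bigcup_i(u_i+M\Lambda_\rho^+)$ by (L3), and this is semilinear by (L1).
\end{proof}

For the rest of the section $A$ and $\rho\in\mathcal P$ are fixed, $\gcd(n,m)=1$, we write $a,V,\Lambda,\Lambda^+$ without index, and $\lambda_1,\dots,\lambda_h$ generate $\Lambda^+$.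

\subsection{A lattice cone inside $A$}

The box lemma asks for a whole box of points $x+\sum_it_ig_i$. To produce one we must be able to \emph{add} independent displacements, while $\phi$ only forms a fixed affine combination of two comparable points. The remedy is to compose $\phi$ into an expression with $L$ inputs $s_1,\dots,s_L$ whose value is a constant plus $W\sum_js_j$, with the same positive weight $W$ on each input. Then changing several inputs adds up their changes. A chain $Z_j=\phi(Z_{j-1},R_j)$ gives $R_j$ the weight $c(1-c)^{L-j}$ in $Z_L$. To equalize, we obtain $R_j$ from $s_j$ by passing it $j$ times through the first argument of $\phi$, which contributes $(1-c)^j$. The second arguments are padding points of $A^\rho$, chosen so large that all order conditions hold. For $(n,m)=(2,1)$, where $\phi(u,v)=2v-u$, two inputs look as follows: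
\[
R_1=2y_{1,1}-s_1,\qquad Z_1=2R_1-z,\qquad R_2=2y_{2,2}-(2y_{2,1}-s_2),\qquad Z_2=2R_2-Z_1,
\]
and $Z_2=2s_1+2s_2+(4y_{2,2}-4y_{2,1}-4y_{1,1}+z)$.

\begin{lemma}\label{lem:step1}
There are $x\in a+\Lambda$ and $g_0,\dots,g_r\in\Lambda^+$ spanning $V$ with $x+\langle g_0,\dots,g_r\rangle\subseteq A$.
\end{lemma}

\begin{proof}
Let $r=\dim V\le k$. The vectors $u-a$ ($u\in A^\rho$) span $V$, so there are $u_0=a,u_1,\dots,u_r\in A^\rho$ such that the $u_i-u_0$ span $V$. By cofinality there is $\bar u\in A^\rho$ above all $u_i$. The vectors $d_i=\bar u-u_i\in\Lambda^+$ $(0\le i\le r)$ span $V$, because $d_0-d_i=u_i-u_0$. Since $L\ge(r+1)(n-1)$, there is a map $\iota\colon\{1,\dots,L\}\to\{0,\dots,r\}$ taking each value at least $n-1$ times. An \emph{input} is a tuple $s=(s_1,\dots,s_L)$ with $s_j\in\{u_{\iota(j)},\bar u\}$. With points $z\in A^\rho$ and $y_{j,i}\in A^\rho$ ($1\le i\le j\le L$) that will not depend on $s$, define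
\[
R_{j,0}=s_j,\qquad R_{j,i}=\phi(R_{j,i-1},y_{j,i}),\qquad R_j=R_{j,j};\qquad Z_0=z,\qquad Z_j=\phi(Z_{j-1},R_j).
\]

\emph{Order conditions.} Fix any $z\in A^\rho$. Choose the $y_{j,i}$ in the order $(1,1),(2,1),(2,2),(3,1),\dots$. When $y_{j,i}$ is to be chosen, the values of $R_{j,i-1}$ and $Z_{j-1}$, given by the formula $(1-c)u+cv$, are already determined for each of the finitely many inputs. By cofinality we take $y_{j,i}\in A^\rho$ above all of them. Then $R_{j,i-1}\le y_{j,i}$ and $Z_{j-1}\le y_{j,j}\le R_j$.

\emph{Divisibility conditions.} If $u,v\equiv\rho\pmod{m^E}$ with $1\le E\le D$, then $m^E\mid v-u$, so $\phi(u,v)=u+n\frac{v-u}m\equiv\rho\pmod{m^{E-1}}$. By induction on $i$, $R_{j,i}\equiv\rho\pmod{m^{D-i}}$, so $R_j\equiv\rho\pmod{m^{D-j}}$. By induction on $j$, both $Z_{j-1}$ and $R_j$ are $\equiv\rho\pmod{m^{D-j}}$, so $Z_j\equiv\rho\pmod{m^{D-j-1}}$. The exponents $E$ used are $D-i+1$ and $D-j$, which are at least $1$ because $i\le j\le L=D-1$. So every application of $\phi$ is legitimate, and $Z_L(s)\in A$ for every input $s$.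

\emph{The box.} The coefficient of $s_j$ in $R_j$ is $(1-c)^j$ and that of $R_j$ in $Z_L$ is $c(1-c)^{L-j}$. Hence
\[
Z_L(s)=\text{const}+W\sum_{j=1}^Ls_j,\qquad W=c(1-c)^L,
\]
and $W>0$ because $L$ is even. The point $Z_L(s)$ is integral, and it is a rational combination of elements of $A^\rho$ with coefficients of sum $1$, so $Z_L(s)\in a+\Lambda$. Let $x$ be the value for the input $s_j=u_{\iota(j)}$ (all $j$), and let $g_i=Wd_i$. Switching one $s_j$ with $\iota(j)=i$ to $\bar u$ adds $g_i$ to the value. Such a $j$ exists as $n-1\ge1$, so $g_i$ is a difference of two points of $a+\Lambda$. As $g_i\ge0$, we get $g_i\in\Lambda^+$, and the $g_i$ span $V$. For $t\in\{0,\dots,n-1\}^{r+1}$, switch $t_i$ of the $s_j$ with $\iota(j)=i$ to $\bar u$, for each $i$. This gives $x+\sum_it_ig_i\in A$, and the box lemma applies.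
\end{proof}

The cone spanned by the $g_i$ may be narrow. As Example~\ref{ex:stable}(c) suggests, stability opens it up to all of $\Lambda^+$, at the price of a coarser mesh.

\begin{lemma}\label{lem:step2}
There are $x'\in a+\Lambda$ and $Q\ge1$ with $x'+Q\Lambda^+\subseteq A$.
\end{lemma}

\begin{proof}
Let $S=\langle g_0,\dots,g_r\rangle$. Write each $\lambda_j$ as a rational combination of the $g_i$, let $Q$ be a common denominator of all coefficients, and separate positive from negative terms: $Q\lambda_j=\sigma_j-\sigma_j'$ with $\sigma_j,\sigma_j'\in S$. Put $x'=x+(n-1)\sum_j\sigma_j'$. For $t\in\{0,\dots,n-1\}^h$,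
\[
x'+\sum_jt_j\,Q\lambda_j=x+\sum_j\big((n-1-t_j)\sigma_j'+t_j\sigma_j\big)\in x+S\subseteq A .
\]
The box lemma gives $x'+\langle Q\lambda_1,\dots,Q\lambda_h\rangle=x'+Q\Lambda^+\subseteq A$.
\end{proof}

For the double push we need, below a given $u\in A$, a point $v$ of the cone with $u-v$ divisible by a high power of $m$. This is possible for every $u$ when the mesh is prime to $m$, and the factors of $m$ can be removed one at a time.

\begin{lemma}\label{lem:step3}
There are $x\in a+\Lambda$ and $q\ge1$ with $\gcd(q,m)=1$ and $x+q\Lambda^+\subseteq A$.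
\end{lemma}

\begin{proof}
Write $Q=Q_0q$, where $\gcd(q,m)=1$ and every prime factor of $Q_0$ divides $m$. Then $Q_0\mid m^i$ for some $i\ge0$, so $x'+m^iq\Lambda^+\subseteq x'+Q\Lambda^+\subseteq A$. It suffices to show: if $y+mQ'\Lambda^+\subseteq A$ with $y\in a+\Lambda$ and $Q'\ge1$, then $y'+Q'\Lambda^+\subseteq A$ for some $y'\in a+\Lambda$. Applying this $i$ times proves the lemma.

For $\lambda,\mu\in\Lambda^+$ the points $y+mQ'\lambda$ and $y+mQ'\lambda+m(Q'\mu)$ lie in $A$, so $y+Q'(m\lambda+n\mu)\in A$. Every integer $s\ge mn$ has the form $m\alpha+n\alpha'$ with $\alpha,\alpha'\in\mathbb N$: since $\gcd(n,m)=1$, one of the nonnegative numbers $s,\ s-n,\dots,s-(m-1)n$ is divisible by $m$. Put $y'=y+Q'mn\sum_j\lambda_j$. Given $\lambda=\sum_jt_j\lambda_j$ with $t\in\mathbb N^h$, write $mn+t_j=m\alpha_j+n\alpha_j'$. Then $y'+Q'\lambda=y+Q'\big(m\sum_j\alpha_j\lambda_j+n\sum_j\alpha_j'\lambda_j\big)\in A$.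
\end{proof}

This is the only place where $\gcd(n,m)=1$ is used. The lemma fails without it: $2\mathbb N$ is $(4,2)$-stable and contains no progression with odd difference.

\subsection{Transporting the cone}

\begin{proof}[Proof of Proposition~\ref{prop:periodic}]
We follow Example~\ref{ex:dim1}. Take $x,q$ from Lemma~\ref{lem:step3}, choose $N$ with $q\mid\kappa=\kappa_N$ by Lemma~\ref{lem:push}(b), and put $M=\kappa q$.

\emph{Representatives.} For each class $\beta\in\Lambda/q\Lambda$ we need $b_\beta\in\Lambda^+$ with $m^{2N}b_\beta\in\beta$. As $\gcd(q,m)=1$, multiplication by $m^{2N}$ is a bijection of $\Lambda/q\Lambda$, so there is $b'\in\Lambda$ with $m^{2N}b'\in\beta$. By cofinality there is $u\in A^\rho$ with $u\ge a+(1,\dots,1)$, so $\omega=u-a\in\Lambda^+$ has all coordinates positive. Then $b_\beta=b'+qK\omega$ works for $K$ large. Let $p_1\in\mathbb N^k$ satisfy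
\[
p_1\ge x+m^{2N}\Big(b_\beta+q\sum_jt_j\lambda_j\Big)\qquad\text{for all }\beta\in\Lambda/q\Lambda\text{ and }t\in\{0,\dots,n-1\}^h .
\]

\emph{One push.} Let $u\in A\cap(a+\Lambda)$ with $u\ge p_1$ and $u-x\in\beta$, and let $\lambda=\sum_jt_j\lambda_j$ with $t\in\{0,\dots,n-1\}^h$. Put $v=u-m^{2N}(b_\beta+q\lambda)$. Then $v-x\in q\Lambda$ by the choice of $b_\beta$, and $v\ge x$ by the choice of $p_1$. By (L3), $v\in x+q\Lambda^+\subseteq A$. Lemma~\ref{lem:push}(a) gives
\[
u+\kappa(b_\beta+q\lambda)\in A .
\]
This point lies in $a+\Lambda$ and is $\ge p_1$, and its difference with $x$ lies again in $\beta$ because $q\mid\kappa$. So it can be pushed again with the same $b_\beta$.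

\emph{A cone in the class of $u$.} A single push shifts $u$ by $\kappa b_\beta$, which need not lie in $M\Lambda$, but $q$ pushes shift it by $Mb_\beta$. Starting from $u$, push $q-1$ times with $\lambda=0$ and once with an arbitrary $\lambda$ as above. The result is $y+\sum_jt_jM\lambda_j\in A$ with $y=u+Mb_\beta$, for every $t\in\{0,\dots,n-1\}^h$. By the box lemma $y+M\Lambda^+\subseteq A$, and $y-u\in M\Lambda$.

\emph{Conclusion.} By (L2) the set $a+\Lambda$ consists of finitely many cosets of $M\Lambda$. For each coset $K$ that contains a point of $A$ above $p_1$, we have found $y_K\in K$ with $y_K+M\Lambda^+\subseteq A$. Choose $p_\rho\ge p_1$ above all these $y_K$. Let $u,u'\ge p_\rho$ lie in one coset $K$, with $u\in A$. Then $y_K$ is defined, $u'-y_K\in M\Lambda$ and $u'\ge y_K$, so $u'\in y_K+M\Lambda^+\subseteq A$ by (L3). By symmetry, $u\in A\iff u'\in A$.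
\end{proof}

This completes the proof of Theorem~\ref{thm:semilinear}.

\section{The decision procedure}\label{sec:dec}

Let $n>m\ge1$ and $\mathcal V=\mathcal{CRL}+(x^n\le x^m\vee1)$. A \emph{clause} is a universally quantified implication
\[
s_1=t_1\ \&\cdots\&\ s_r=t_r\ \Longrightarrow\ s_1'=t_1'\ \text{ or }\cdots\text{ or }\ s_{r'}'=t_{r'}'\qquad(r,r'\ge0).
\]
Quasi-identities are the clauses with $r'=1$. A universal sentence is valid in $\mathcal V$ iff each clause of the conjunctive normal form of its quantifier-free part is valid, so it suffices to decide clauses. Since $\mathcal V$ is finitely axiomatized, the valid clauses are recursively enumerable by the completeness theorem for first-order logic. We have to enumerate the invalid ones. Finite countermodels do not suffice for this (Proposition~\ref{prop:fep}), so we look for infinite countermodels with a finite description.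

The language of description is \emph{Presburger arithmetic}, the first-order theory of $(\mathbb N,+)$, which is decidable \cite{Presburger}. Semilinear sets are definable in it: $u\in b+\langle c_1,\dots,c_r\rangle$ is expressed by $\exists t_1\cdots\exists t_r\,(u=b+\sum_it_ic_i)$, where multiplication by the fixed coordinates of $c_i$ is repeated addition.

Fix a clause, and let $T$ be the finite set of all subterms occurring in it, together with the term $1$. A countermodel $\mathbf R$ with valuation $\nu$ matters only through the way products of the elements $\nu(t)$ compare with the elements $\nu(s)$. We record this by one subset of $\mathbb N^T$ for each $s\in T$. Let $e_t$ ($t\in T$) be the generators of $\mathbb N^T$. A family $(A_t)_{t\in T}$ of subsets of $\mathbb N^T$ is a \emph{certificate} for the clause if for all $p,q\in\mathbb N^T$ and $s,t\in T$: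
\begin{itemize}
\item[(C1)] $e_t\in A_t$; and if $p\in A_t$ and $q+e_t\in A_s$, then $p+q\in A_s$;
\item[(C2)] $q+e_1\in A_s\iff q\in A_s$;
\item[(C3)] if $t=t_1\cdot t_2$: $\ q+e_t\in A_s\iff q+e_{t_1}+e_{t_2}\in A_s$;
\item[(C4)] if $t=t_1\vee t_2$: $\ q+e_t\in A_s\iff q+e_{t_1}\in A_s$ and $q+e_{t_2}\in A_s$;
\item[(C5)] if $t=t_1\wedge t_2$: $\ A_t=A_{t_1}\cap A_{t_2}$;
\item[(C6)] if $t=t_1\backslash t_2$ or $t=t_2/t_1$: $\ p\in A_t\iff p+e_{t_1}\in A_{t_2}$;
\item[(C7)] $A_t$ is $(n,\{0,m\})$-saturated;
\item[(C8)] $A_{s_i}=A_{t_i}$ for all $i\le r$, and $A_{s_i'}\ne A_{t_i'}$ for all $i\le r'$.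
\end{itemize}

\begin{proposition}\label{prop:cert}
\begin{itemize}
\item[(a)] If the clause fails in $\mathcal V$, it has a certificate consisting of semilinear sets.
\item[(b)] If the clause has a certificate, it fails in $\mathcal V$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $\mathbf R\in\mathcal V$ and a valuation $\nu$ refute the clause. Put $\pi(p)=\prod_{t\in T}\nu(t)^{p_t}$ and $A_t=\{p:\pi(p)\le\nu(t)\}$, so $\pi(e_t)=\nu(t)$. For (C1), $\pi(p)\le\nu(t)$ and $\pi(q)\nu(t)\le\nu(s)$ give $\pi(q)\pi(p)\le\nu(s)$ by monotonicity. In (C2) and (C3) the two vectors have the same image under $\pi$. (C4) holds because $\pi(q)\nu(t)=\pi(q)\nu(t_1)\vee\pi(q)\nu(t_2)$; (C5) is the definition of the meet; (C6) is residuation; (C7) is Lemma~\ref{lem:sat}(b). For (C8) we need $A_s=A_t\iff\nu(s)=\nu(t)$: if $A_s=A_t$, then $e_s\in A_t$ and $e_t\in A_s$, that is, $\nu(s)\le\nu(t)\le\nu(s)$, and the converse holds by definition. By (C7) each $A_t$ is $(n,m)$-stable, hence semilinear by Theorem~\ref{thm:semilinear}.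

(b) Let $\mathbf F=\mathbf F(\mathbb N^T,\{A_t\}_{t\in T})$. By (C7) and Lemma~\ref{lem:sat}(a), $\mathbf F\in\mathcal V$. Condition (C1) says that
\[
A_t=\gamma\{e_t\}.
\]
Indeed, $A_t=0^{-1}A_t$ is closed and contains $e_t$; and if a basic set $q^{-1}A_s$ contains $e_t$, then $p+q\in A_s$ for all $p\in A_t$, so it contains $A_t$. Assign $A_x$ to each variable $x\in T$. We show by induction on terms that each $t\in T$ takes the value $A_t$. Conditions (C2)--(C4) say that certain sets lie in the same basic sets, so that by \eqref{eq:criterion} they have the same closure.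
\begin{itemize}
\item $t=1$: $A_1=\gamma\{e_1\}=\gamma\{0\}$ by (C2).
\item $t=t_1\cdot t_2$: $A_t=\gamma\{e_t\}=\gamma\{e_{t_1}+e_{t_2}\}=A_{t_1}\circ A_{t_2}$ by (C3) and Lemma~\ref{lem:frame}.
\item $t=t_1\vee t_2$: $A_t=\gamma\{e_t\}=\gamma\{e_{t_1},e_{t_2}\}=A_{t_1}\vee A_{t_2}$ by (C4) and Lemma~\ref{lem:frame}.
\item $t=t_1\wedge t_2$: this is (C5).
\item $t=t_1\backslash t_2$ or $t_2/t_1$: $p\in A_{t_1}\to A_{t_2}$ iff $A_{t_1}\subseteq p^{-1}A_{t_2}$, iff $e_{t_1}\in p^{-1}A_{t_2}$ (as $A_{t_1}=\gamma\{e_{t_1}\}$ and $p^{-1}A_{t_2}$ is closed), iff $p\in A_t$ by (C6).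
\end{itemize}
By (C8) all premises of the clause hold in $\mathbf F$ and all disjuncts of its conclusion fail.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
Suppose the sets $A_t$ are given by Presburger formulas. Each of (C1)--(C8) quantifies over vectors in $\mathbb N^T$ and uses only addition and membership in the $A_t$. In (C7) the hypothesis is a finite conjunction, over the empty tuple and the $n^m$ tuples in $\{1,\dots,n\}^m$. So being a certificate is a Presburger sentence, computable from the clause and the formulas, and it can be decided. By Proposition~\ref{prop:cert}, a clause is invalid in $\mathcal V$ iff some family of Presburger formulas defines a certificate for it. Running through all pairs of a clause and a family of formulas, and testing each, enumerates the invalid clauses. Together with the enumeration of the valid clauses this decides validity.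
\end{proof}

The hypothesis $n>m$ was used only to invoke Theorem~\ref{thm:semilinear}. For $n<m$ certificates still characterize the invalid clauses, but by Theorem~\ref{thm:undec} they cannot always be chosen semilinear.

\section{Complements}\label{sec:more}

\subsection{Further inequations}

Once $x^n\le x^m\vee1$ has made the certificates semilinear, any further axiom that translates into a Presburger condition on certificates can be added.

\begin{proposition}\label{prop:ext}
Let $n>m\ge1$ and let $\Gamma$ be a finite set of inequations
\[
\prod_{i=1}^rz_i^{d_i}\le\bigvee_{j=1}^l\prod_{i=1}^rz_i^{d_{ji}}\qquad(d_i\ge1,\ d_{ji}\ge0,\ l\ge1),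
\]
so that every variable on the right occurs on the left. Then $\mathcal{CRL}+(x^n\le x^m\vee1)+\Gamma$ has a decidable universal theory.
\end{proposition}

\begin{proof}
For each inequation of $\Gamma$ and each $t\in T$ add to (C7) the following condition, which is the several-variable form of saturation. For all $u$ and $x_{i,\epsilon}$ in $\mathbb N^T$ ($1\le i\le r$, $1\le\epsilon\le d_i$): if
\[
u+\sum_{i=1}^r\sum_{s=1}^{d_{ji}}x_{i,\eta_i(s)}\in A_t
\]
for all $j$ and all maps $\eta_i\colon\{1,\dots,d_{ji}\}\to\{1,\dots,d_i\}$, then $u+\sum_{i,\epsilon}x_{i,\epsilon}\in A_t$. The hypothesis is a finite conjunction, so this is a Presburger condition.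

It holds for the sets $A_t$ that come from a countermodel $\mathbf R$. Put $y_i=\bigvee_{\epsilon\le d_i}\pi(x_{i,\epsilon})$, a nonempty join because $d_i\ge1$. Then $\pi(u+\sum_{i,\epsilon}x_{i,\epsilon})\le\pi(u)\prod_iy_i^{d_i}\le\bigvee_j\pi(u)\prod_iy_i^{d_{ji}}$, and by distributivity the right side is the join of the images under $\pi$ of the vectors in the hypothesis, hence $\le\nu(t)$.

Conversely, the condition makes the inequation true in $\mathbf F$. Let $Y_1,\dots,Y_r$ be closed and let $u^{-1}A_t$ contain the sumsets $\sum_id_{ji}Y_i$ for all $j$. For any $x_{i,\epsilon}\in Y_i$ the hypothesis holds, so $\sum_id_iY_i\subseteq u^{-1}A_t$. By Lemma~\ref{lem:frame} and \eqref{eq:criterion}, $\prod_iY_i^{d_i}\subseteq\bigvee_j\prod_iY_i^{d_{ji}}$. The variety is finitely axiomatized, and the rest of Section~\ref{sec:dec} applies unchanged.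
\end{proof}

\subsection{Failure of the finite embeddability property}

\begin{proposition}\label{prop:fep}
For all positive integers $n\ne m$, some quasi-identity holds in all finite commutative residuated lattices but fails in $\mathcal{CRL}+(x^n\le x^m\vee1)$. Hence this variety does not have the FEP.
\end{proposition}

So for $n>m$ the theory is decidable although the FEP fails. The quasi-identity speaks about a group generated by two invertible elements $x,y$. If $1\le v$ and $v^2\le v$, the elements below $v$ form a submonoid, and a premise $v\wedge v'=1$ makes two such submonoids meet trivially within a finite group. We use this to force a finite group to have exponent prime to a given prime $l$, so that $x$ is a power of $x^l$, while in $\mathbb Z^2$ it is not.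

\begin{proof}
Let $l$ be a prime not dividing $m$. The quasi-identity has the premises
\[
\begin{array}{c}
xx'=1,\qquad yy'=1,\qquad 1\le v\ \text{ and }\ v^2\le v\ \text{ for }v\in\{s_1,s_2,r_1,r_2,t\},\\[3pt]
xy\le s_1,\qquad x(y')^{l-1}\le s_2,\qquad x\le r_1,\qquad y\le r_2,\qquad x^l\le t,\\[3pt]
s_1\wedge s_2=1,\qquad r_1\wedge r_2=1,
\end{array}
\]
and the conclusion $x\le t$.

\emph{It holds in finite algebras.} The elements $x,y$ are invertible and generate a finite abelian group $G$ under multiplication. Let $E$ be its exponent, the least $E\ge1$ with $g^E=1$ for all $g\in G$. Every integer power of $g\in G$ is a nonnegative power of $g$. Consequently, if $g\le v$ for one of the five elements $v$, all integer powers of $g$ are $\le v$. Likewise, if $g\le1$ then $g^{-1}\le1$, so $1=gg^{-1}\le g$ and $g=1$. Suppose $l\mid E$ and put $E'=E/l$, $h_1=xy$, $h_2=xy^{1-l}$. Then $h_1^{E'}h_2^{-E'}=(y^l)^{E'}=1$, so $h_1^{E'}=h_2^{E'}\le s_1\wedge s_2=1$ and therefore $h_1^{E'}=1$. Next $x^{E'}=y^{-E'}\le r_1\wedge r_2=1$, so $x^{E'}=y^{E'}=1$. As $G$ is abelian and generated by $x,y$, this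 contradicts the minimality of $E$. Thus $l\nmid E$. Choosing $i$ with $il\equiv1\pmod E$ gives $x=(x^l)^i\le t$.

\emph{It fails in the variety.} In the monoid $(\mathbb Z^2,+,0)$ consider the subgroups
\[
H_1=\mathbb Z(1,1),\quad H_2=\mathbb Z(1,1-l),\quad R_1=\mathbb Z\times0,\quad R_2=0\times\mathbb Z,\quad H=l\mathbb Z\times0,
\]
and let $\mathbf F=\mathbf F(\mathbb Z^2,\{H_1,H_2,R_1,R_2,H\})$. The first four are generated by a vector with a coordinate equal to $1$, so the quotient of $\mathbb Z^2$ by each is isomorphic to $\mathbb Z$, and $\mathbb Z^2/H\cong\mathbb Z/l\times\mathbb Z$. Since $m>0$ and $l\nmid m$, no nonzero element of these quotients is annihilated by $m$. Let $K$ be one of the five subgroups. If $u\in K$ and $u+mx_i\in K$ for $i=1,\dots,n$, then $mx_i\in K$, hence $x_i\in K$ and $u+\sum_ix_i\in K$. So $K$ is $(n,\{0,m\})$-saturated, and $\mathbf F$ satisfies $x^n\le x^m\vee1$ by Lemma~\ref{lem:sat}(a).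

The basic sets are the cosets of the five subgroups. Since $R_1\cap R_2=\{0\}$, singletons are closed, the unit is $\{0\}$, and the product of two singletons is the singleton of the sum. Assign
\[
x=\{(1,0)\},\quad x'=\{(-1,0)\},\quad y=\{(0,1)\},\quad y'=\{(0,-1)\},\quad s_i=H_i,\quad r_i=R_i,\quad t=H .
\]
Each subgroup $K$ contains $0$ and satisfies $K\circ K=\gamma(K)=K$. The products $xy$, $x(y')^{l-1}$, $x$, $y$, $x^l$ are the singletons of $(1,1)$, $(1,1-l)$, $(1,0)$, $(0,1)$, $(l,0)$, the generators of $H_1,H_2,R_1,R_2,H$. Finally $H_1\cap H_2=\{0\}$, since $(i,i)=(j,j(1-l))$ gives $i=j$ and $il=0$. All premises hold, but $(1,0)\notin H$.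
\end{proof}

\subsection{Classification of the one-variable rules}

\begin{corollary}\label{cor:class}
Let $n\ge1$ and let $J\subseteq\mathbb N$ be finite and nonempty. The quasi-equational theory of $\mathcal{CRL}+(x^n\le\bigvee_{j\in J}x^j)$ is decidable if and only if $n\notin J$ and either $|J|=1$, or $J=\{0,m\}$ with $0<m<n$.
\end{corollary}

\begin{proof}
If $n\in J$ or $|J\setminus\{0\}|\ge2$, the theory is undecidable by (II). Otherwise $n\notin J$ and $J$ has at most one positive element. If $J=\{j\}$, then $j\ne n$ and the theory is decidable by (I). If $J=\{0,m\}$ with $0<m\ne n$, it is decidable for $m<n$ by Theorem~\ref{thm:dec} and undecidable for $m>n$ by Theorem~\ref{thm:undec}.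
\end{proof}

\begin{thebibliography}{9}

\bibitem{Minsky} Minsky, 1961.

\bibitem{Presburger} Presburger, 1929.

\bibitem{slides} \emph{Undecidability of FLe in the presence of structural rules},\\
\texttt{https://math.chapman.edu/\textasciitilde jipsen/sysmics/slides/StJohn4thSYSMICS2018.pdf}

\end{thebibliography}
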